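# Depth-Two Threshold Nets with Boolean Inputs: VC-Dimension of Order $w\log w$

## 1. A single gate shatters exactly as many points as it has weights

A **linear threshold gate** with inputs $y_1,\dots,y_m$ computes
$$\langle y_1,\dots,y_m\rangle\mapsto \mathrm{sgn}\Big(\sum_{i=1}^m\alpha_iy_i+\alpha_0\Big)\in\{0,1\},$$
where $\mathrm{sgn}(z)=1$ for $z>0$ and $\mathrm{sgn}(z)=0$ for $z<0$. The value $\mathrm{sgn}(0)$ is fixed once, either way; nothing below depends on the choice. The gate has $m+1$ real parameters.

**Definition (shattering, VC-dimension).** A class $\mathcal G$ of functions $X\to\{0,1\}$ shatters a finite set $T\subseteq X$ if every $f:T\to\{0,1\}$ is the restriction to $T$ of some member of $\mathcal G$. The VC-dimension of $\mathcal G$ is the largest size of a shattered set.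

**Proposition 1.** The functions computed by one threshold gate with $d$ real inputs shatter no set of $d+2$ points of $\mathbf R^d$. They shatter a set of $d+1$ points of $\{0,1\}^d$.

*Proof.* For the second claim take $0,e_1,\dots,e_d$ and $f$ on this set. Put $\alpha_0=f(0)-\frac12$ and $\alpha_i=f(e_i)-f(0)$. The argument of the gate is $f(0)-\frac12$ at $0$ and $f(e_i)-\frac12$ at $e_i$, so the gate outputs $f$.

For the first claim take distinct $p_1,\dots,p_{d+2}\in\mathbf R^d$. The vectors $(p_i,1)\in\mathbf R^{d+1}$ are linearly dependent: $\sum_ic_i(p_i,1)=0$ with not all $c_i$ zero. Hence $\sum_ic_i\ell(p_i)=0$ for every affine function $\ell$. Since $\sum_i c_i=0$, both $P=\{i:c_i>0\}$ and $R=\{i:c_i<0\}$ are nonempty. Suppose the gate with argument $\ell$ outputs $1$ on the points of $P$ and $0$ on those of $R$. Then either $\ell\ge0$ on $P$ and $\ell<0$ on $R$, or $\ell>0$ on $P$ and $\ell\le0$ on $R$, depending on the convention. In both cases $\sum_ic_i\ell(p_i)>0$, a contradiction. So this labeling is not realized. $\square$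

For one gate with $d$ boolean inputs, then, the VC-dimension is exactly $d+1=w$, the number of weights. Each weight pays for one point. What changes when we put a layer of such gates below an output gate?

## 2. Nets of depth two and the two theorems

**Definition (net).** A neural net $\mathcal N$ with linear threshold gates is a fixed directed acyclic graph whose sources are the input nodes and which has one output node; each non-input node is a threshold gate applied to its in-neighbors. The weights of $\mathcal N$ are all edge weights and thresholds, $w$ of them in total, ranging over $\mathbf R$. For $\alpha\in\mathbf R^w$, $\mathcal N^\alpha$ is the resulting function on $X=\{0,1\}^d$. The VC-dimension of $\mathcal N$ is that of the class $\{\mathcal N^\alpha:\alpha\in\mathbf R^w\}$. The depth is the number of gates on a longest path from an input to the output.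

A net of depth 2 is thus one layer of hidden gates feeding an output gate. Write $\mathcal F_{d,h}$ for the fully connected one: $d$ boolean inputs, $h$ hidden gates each reading all inputs, and one output gate reading all hidden gates. It has
$$w=h(d+1)+(h+1)=h(d+2)+1$$
weights.

**Example.** Take $\mathcal F_{2,2}$, with $w=9$. Among the $16$ boolean functions of two bits, $14$ are computed by one gate: the two constants, the four literals, the four ANDs and the four ORs of a literal of $x_1$ with a literal of $x_2$. Each of these is computed by $\mathcal F_{2,2}$: let the first hidden gate $g_1$ compute it and output $\mathrm{sgn}(g_1-\frac12)$. For XOR take $g_1=\mathrm{sgn}(x_1+x_2-\frac12)$, $g_2=\mathrm{sgn}(x_1+x_2-\frac32)$ and output $\mathrm{sgn}(g_1-g_2-\frac12)$; for its negation output $\mathrm{sgn}(g_2-g_1+\frac12)$. So $\mathcal F_{2,2}$ shatters all four points of $\{0,1\}^2$, while a single gate shatters at most three. The example also shows a ceiling that boolean inputs impose: the VC-dimension is never more than $2^d$.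

The question, taken from "On the Complexity of Learning on Neural Nets" (http://www.igi.tugraz.at/maass/psfiles/71.pdf), is this: **is there an absolute constant $c$ such that every depth-2 net with boolean inputs, linear threshold gates and $w$ weights has VC-dimension at most $cw$?** The background is that depth 1 gives $O(w)$, as we just saw, and that for depth at least $3$ there are nets with boolean inputs and VC-dimension $\Omega(w\log w)$.

The answer is no, and the order $w\log w$ is the truth for depth 2 as well.

**Theorem 2.** Put $w_k=2^{k-2}(32k+2)+1$. For every $k\ge16$, the net $\mathcal F_{32k,\,2^{k-2}}$, which has $w_k$ weights, has VC-dimension at least $\frac1{132}w_kk\ge\frac1{264}w_k\log_2w_k$. Moreover, for every integer $w\ge w_{16}$ there is a depth-2 net with boolean inputs and exactly $w$ weights whose VC-dimension is at least $\frac1{792}w\log_2w$. Hence no bound $cw$ holds.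

**Theorem 3.**

1. Every net of linear threshold gates with $w$ weights and $N\ge2$ gates (any depth) has VC-dimension at most $2w\log_2(eN)\le3w\log_2w$. So for each fixed depth $D\ge2$, the maximal VC-dimension of nets of depth $D$ with boolean inputs and $w$ weights is $\Theta(w\log w)$.
2. For all $h\ge2^{14}$ and all $d\ge37\log_2h$,
$$\tfrac1{256}\,d\,h\log_2h\ \le\ \mathrm{VCdim}(\mathcal F_{d,h})\ \le\ 3\,d\,h\log_2h.$$
Some condition $d=\Omega(\log h)$ is necessary, since $\mathrm{VCdim}\le2^d$ always. So the range of $d$ is optimal up to the constant factor $37$.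

The upper bound in part 1 is essentially due to Baum and Haussler (Neural Computation 1, 1989). We prove it first, because it shows where a logarithm could come from.

## 3. Counting functions gate by gate: at most $2w\log_2(eN)$

We use one textbook fact throughout.

**Sauer–Shelah lemma.** Let $\mathcal G$ be a class of functions on a finite set $Q$ with $|Q|=q$. If $\mathcal G$ shatters no set of size $v+1$, then $|\mathcal G|\le\sum_{i\le v}\binom qi$.

For $1\le v\le q$ the sum has a convenient bound. Since $(v/q)^{i}\ge(v/q)^v$ for $i\le v$,
$$\sum_{i\le v}\binom qi\le\Big(\frac qv\Big)^v\sum_{i\le v}\binom qi\Big(\frac vq\Big)^i\le\Big(\frac qv\Big)^v\Big(1+\frac vq\Big)^q\le\Big(\frac{eq}v\Big)^v.\tag{1}$$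

*Proof of the upper bound in Theorem 3, part 1.* Let gate $g$ have $w_g$ parameters, so $\sum_gw_g=w$. Suppose a set $T$ of size $m>2w\log_2(eN)$ is shattered; in particular $m>w$.

**Step 1: bound the number of functions on $T$.** Process the gates in topological order. Once the output functions on $T$ of all preceding gates are known, the input vectors that $g$ receives on $T$ are determined. They are at most $m$ points of $\mathbf R^{w_g-1}$. By Proposition 1 the functions of $g$ shatter no $w_g+1$ points. By Sauer–Shelah, monotonicity of binomial sums in $q$, and (1) with $q=m\ge w_g$, gate $g$ realizes at most $(em/w_g)^{w_g}$ functions on $T$. By induction along the order, the whole net realizes at most $\prod_g(em/w_g)^{w_g}$ functions on $T$. Since $T$ is shattered, this product is at least $2^m$.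

**Step 2: combine the gates.** Take logarithms and apply Jensen's inequality to $\log$ with the weights $w_g/w$:
$$m\le\sum_gw_g\log_2\frac{em}{w_g}\le w\log_2\Big(\sum_g\frac{w_g}w\cdot\frac{em}{w_g}\Big)=w\log_2\frac{emN}w.$$

**Step 3: solve for $m$.** With $t=m/w$ this reads $2^t\le eNt$. Since $t>2\log_2(eN)$ we have $eN<2^{t/2}$, so $2^t<2^{t/2}t$, that is, $2^{t/2}<t$. The function $2^{t/2}-t$ is convex and vanishes at $t=2$ and $t=4$, so $2<t<4$. But $N\ge2$ gives $t>2\log_2(2e)>4.8$, a contradiction. Hence $\mathrm{VCdim}\le2w\log_2(eN)$.

**Step 4: replace $N$ by $w$.** Every gate has at least one input and a threshold, so $w_g\ge2$, $N\le w/2$, and $w\ge4$. Therefore $2\log_2(eN)\le2\log_2(ew/2)\le2\log_2w+0.9\le3\log_2w$. $\square$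

In this count a gate with $w_g$ weights is allowed up to $w_g\log_2(em/w_g)$ bits of freedom, so $\log_2(em/w_g)$ bits per weight. For one gate alone, $m$ never exceeds $w_g$, and the logarithm is constant. With many gates, $m$ may be much larger than each $w_g$. To beat $O(w)$ we must make a typical weight carry about $\log w$ bits, and every one of these bits must be visible as a shattered point.

## 4. A pair of comparators stores $k$ bits, and why that alone gives $O(w)$

The first half of this task is easy. For $x\in\{0,1\}^k$ let $c(x)=\sum_{t=0}^{k-1}2^tx_t$, an integer in $\{0,\dots,2^k-1\}$. For an integer $A$ in the same range, the two gates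
$$g^{\pm}(x)=\mathrm{sgn}\big(A-c(x)\pm\tfrac12\big)\tag{2}$$
satisfy $g^+=[c(x)\le A]$ and $g^-=[c(x)\le A-1]$, so $g^+-g^-=[c(x)=A]$. For example, with $k=2$ and $A=2$, the values of $(g^+,g^-)$ for $c(x)=0,1,2,3$ are $(1,1),(1,1),(1,0),(0,0)$, and the difference is $0,0,1,0$. All arguments are half-odd integers, so never zero. The number $A$ holds $k$ bits, and changing it changes the function.

The sensible first attempt is to take $n$ such pairs, each with its own stored word $a_i\in\{0,1\}^k$, and let an address $i\in[n]$ in the input say which pair is consulted. The resulting class consists of the functions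
$$g_a(i,x)=[x=a_i]\qquad\text{on }[n]\times\{0,1\}^k,\qquad a\in(\{0,1\}^k)^n .$$
There are $2^{nk}$ of them, and one hopes for about $nk$ shattered points. But **this class has VC-dimension exactly $n$.** The points $(i,0)$, $i\in[n]$, are shattered: choose $a_i=0$ or $a_i\neq 0$. On the other hand a shattered set cannot contain $(i,x)$ and $(i,x')$ with $x\ne x'$, since $g_a$ is never $1$ on both. So the $k$ bits in each word yield one point, not $k$.

The loss occurs in passing from "many functions" to "a large shattered set". Sauer–Shelah makes that passage when there are $2^{\Omega(q)}$ functions on only $q$ points. Here one cannot restrict to few points: if $Q$ misses both $(i,x)$ and $(i,x')$, then the choices $a_i=x$ and $a_i=x'$ agree on $Q$. So separating all functions takes at least $n(2^k-1)$ points. The reason is that the functions are sparse. Even if $a$ and $a'$ differ in every coordinate, $g_a$ and $g_{a'}$ differ only on a fraction $2^{1-k}$ of the domain.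

## 5. Overlapping tests on one common cube

The remedy is to stop giving each test its own part of the domain. Let all $n$ tests look at the same $x\in\{0,1\}^r$, each reading its own set $J_i$ of $k$ coordinates, and take the union. A single test fires with probability $2^{-k}$; with $n$ comparable to $2^k$ tests the union has constant density, and two unions have a chance to differ on a constant fraction of the cube. Then few random points should separate exponentially many of them.

**Notation.** Let $J_1,\dots,J_n\subseteq[r]$ with $|J_i|=k$. For $v\in\{0,1\}^{J_i}$ let $E_i(v)=\{x\in\{0,1\}^r:x|_{J_i}=v\}$. For $a=(a_1,\dots,a_n)\in A:=\prod_i\{0,1\}^{J_i}$ let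
$$F_a=\bigcup_{i=1}^nE_i(a_i),\qquad f_a=\mathbf 1_{F_a}.$$
Let $\mu$ be the uniform probability measure on $\{0,1\}^r$. Then $\mu(E_i(v))=2^{-k}$ and $|A|=2^{nk}$.

**Example.** Take $r=3$, $k=2$, $n=2$, $J_1=\{1,2\}$, $J_2=\{2,3\}$. For $a_1=10$, $a_2=01$ we get $F_a=\{100,101\}\cup\{001,101\}=\{001,100,101\}$; the two cells overlap in $101$. In this small case overlapping already helps: the three points $p=000$, $q=001$, $s=010$ are shattered. The first test sees $00,00,01$ on $p,q,s$, and the second sees $00,01,10$. So the first test can contribute $\{p,q\}$, $\{s\}$ or $\emptyset$ (by $a_1=00$, $01$, $10$), and the second $\{p\}$, $\{q\}$, $\{s\}$ or $\emptyset$ (by $a_2=00$, $01$, $10$, $11$). All eight subsets are unions of one from each list: $\emptyset$; $\{p\}$, $\{q\}$, $\{s\}$ from the second test alone; $\{p,q\}$ from the first alone; $\{p,s\}=\{s\}\cup\{p\}$; $\{q,s\}=\{s\}\cup\{q\}$; and $\{p,q,s\}=\{p,q\}\cup\{s\}$. Two separated tests shatter at most two points.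

The price of overlapping is that a cell may be hidden under other cells, so that changing $a_i$ changes $F_a$ very little. Two choices control this. The sets $J_i$ should overlap little, so that no single cell covers much of another. And $n$ should be a small fraction of $2^k$, so that all cells together cover little of a typical one.

From now on fix
$$k\ge16,\qquad n=2^{k-3},\qquad \lambda=n2^{-k}=\tfrac18,\qquad r=16k.$$

**Lemma 4.** There are $J_1,\dots,J_n\subseteq[r]$ with $|J_i|=k$ and $|J_i\cap J_j|\le k/2$ for $i\ne j$.

*Proof.* Partition $[r]$ into $k$ blocks of size $16$ and consider sets with one element in each block, that is, words in $[16]^k$. Then $|J\cap J'|$ is the number of positions where the words agree. Fix a word. A word agreeing with it in more than $k/2$ positions is described by its agreement set (at most $2^k$ choices) and by its letters at the remaining, fewer than $k/2$, positions (at most $16^{k/2}$ choices). So there are at most $2^k16^{k/2}=8^k$ such words, including the word itself. Take a maximal family of words with pairwise agreement at most $k/2$. By maximality every word agrees in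 more than $k/2$ positions with some member, so the family has at least $16^k/8^k=2^k\ge n$ members. $\square$

Fix these $J_i$. Everything now rests on the following lemma.

**Lemma 5.** There is $Q'\subseteq\{0,1\}^r$ with $|Q'|\ge nk/32$ that is shattered by $\{f_a:a\in A\}$.

Compare with Section 4: $n$ words of $k$ bits each now give $\Omega(nk)$ shattered points.

## 6. Proof of Lemma 5: distance, sampling, Sauer–Shelah

**Step 1: most tuples $a$ leave every cell mostly uncovered.** The purpose of this step is to discard tuples with hidden cells. For $a\in A$, $i\in[n]$, $v\in\{0,1\}^{J_i}$ put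
$$s_i(v,a)=2^k\sum_{j\ne i}\mu\big(E_i(v)\cap E_j(a_j)\big).$$
This bounds the fraction of the cell $E_i(v)$ covered by the cells of the other tests. It does not depend on $a_i$. In the toy example, $s_1(10,a)=4\cdot\frac18=\frac12$, and $s_1(11,a)=0$ because $11$ and $a_2=01$ conflict in coordinate $2$. Call $a$ **good** if $s_i(v,a)\le3\lambda$ for all $i$ and all $v$. We claim that at least half of all $a\in A$ are good.

Fix $i,v$ and choose $a\in A$ uniformly. If $v$ and $a_j$ agree on $J_i\cap J_j$, then $E_i(v)\cap E_j(a_j)$ fixes $2k-|J_i\cap J_j|$ coordinates; otherwise it is empty. So $s_i(v,a)=\sum_{j\ne i}Y_j$ with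
$$Y_j=2^{|J_i\cap J_j|-k}\cdot\mathbf 1[a_j=v\text{ on }J_i\cap J_j].$$
The $Y_j$ are independent, as $Y_j$ depends only on $a_j$. The event has probability $2^{-|J_i\cap J_j|}$, so $\mathbf E\,Y_j=2^{-k}$. By Lemma 4, $0\le Y_j\le2^{-k/2}$; this is where small intersections are needed. Thus $\mathbf E\,s_i\le n2^{-k}=\lambda$, and we want a strong bound for exceeding three times this.

Let $\theta=2^{k/2}$, so $\theta Y_j\in[0,1]$. By convexity $e^z\le1+(e-1)z\le1+2z$ on $[0,1]$, so
$$\mathbf E\,e^{\theta s_i}=\prod_{j\ne i}\mathbf E\,e^{\theta Y_j}\le\prod_{j\ne i}\big(1+2\theta2^{-k}\big)\le e^{2\theta n2^{-k}}=e^{2\theta\lambda}.$$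
By Markov's inequality,
$$\Pr\big(s_i(v,a)>3\lambda\big)\le e^{2\theta\lambda-3\theta\lambda}=e^{-\theta\lambda}=e^{-2^{k/2}/8}.$$
There are $n2^k=2^{2k-3}$ pairs $(i,v)$. By the union bound, $a$ fails to be good with probability at most $2^{2k-3}e^{-2^{k/2}/8}$, and this is at most $\frac12$ if
$$(2k-2)\ln2\le2^{k/2}/8.$$
For $k=16$ the left side is less than $20.8$ and the right side is $32$. From $k$ to $k+1$ the left side grows by the factor $\frac{2k}{2k-2}\le\frac{32}{30}<\sqrt2$, and the right side by $\sqrt2$. So the inequality holds for all $k\ge16$, which proves the claim.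

**Step 2: good tuples that differ in many coordinates give functions at constant distance.** Let $a,a'$ be good, let $D=\{i:a_i\ne a'_i\}$, and suppose $|D|\ge n/2$. Write $E_j=E_j(a_j)$ and $E'_i=E_i(a'_i)$. We show $\mu(f_a\ne f_{a'})>\frac1{20}$ by bounding $F_{a'}\setminus F_a$ from below with a truncated inclusion–exclusion. Pointwise,
$$\mathbf 1_{F_{a'}\setminus F_a}\ \ge\ \sum_{i\in D}\mathbf 1_{E'_i}-\sum_{\substack{i<i'\\ i,i'\in D}}\mathbf 1_{E'_i\cap E'_{i'}}-\sum_{i\in D}\sum_{j=1}^n\mathbf 1_{E'_i\cap E_j}.\tag{3}$$
To check (3) at a point $x$, let $t=\#\{i\in D:x\in E'_i\}$.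

- If $t=0$, the right side is $0$.
- If $t\ge1$ and $x\notin F_a$, the last sum vanishes and the right side is $t-\binom t2\le1$, while the left side is $1$.
- If $t\ge1$ and $x\in F_a$, then $x$ lies in some $E_j$, so the last sum is at least $t$ and the right side is at most $t-\binom t2-t\le0$.

Now integrate (3). The first sum gives $|D|2^{-k}$. In the last sum fix $i\in D$. Since $a_i\ne a'_i$, the sets $E'_i$ and $E_i$ are disjoint, so the term $j=i$ drops out and, since $a$ is good,
$$\sum_{j=1}^n\mu(E'_i\cap E_j)=2^{-k}s_i(a'_i,a)\le2^{-k}\cdot3\lambda.$$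
This is why goodness was demanded for all $v$, not only $v=a_i$. The middle sum integrates to at most $\frac12\sum_{i\in D}2^{-k}s_i(a'_i,a')\le\frac12|D|2^{-k}\cdot3\lambda$, since $a'$ is good and each unordered pair is counted twice in the sum over $i$. Hence
$$\mu(F_{a'}\setminus F_a)\ge|D|2^{-k}\Big(1-\tfrac92\lambda\Big)\ge\frac\lambda2\cdot\frac7{16}=\frac7{256}.$$
By symmetry the same bound holds for $F_a\setminus F_{a'}$, so
$$\mu(f_a\ne f_{a'})\ge\tfrac7{128}>\tfrac1{20}.\tag{4}$$

**Step 3: there are $2^{3nk/8}$ good tuples pairwise far apart.** Let $\mathcal C$ be a maximal set of good tuples, any two of which differ in at least $n/2$ coordinates. For a given tuple, the number of tuples agreeing with it in more than $n/2$ coordinates is at most $2^n(2^k)^{n/2}$: choose the agreement set, then the fewer than $n/2$ remaining words. By maximality every good tuple is of this kind for some member of $\mathcal C$. With Step 1,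
$$|\mathcal C|\ge\frac{2^{nk-1}}{2^n2^{nk/2}}=2^{nk/2-n-1}\ge2^{3nk/8},$$
where the last inequality holds because $nk/8\ge2n\ge n+1$, using $k\ge16$. Discard elements so that $|\mathcal C|=M:=2^{3nk/8}$, which is an integer as $8\mid n$.

**Step 4: $11nk$ points separate all of $\mathcal C$.** Here constant distance pays off. Draw $m=11nk$ independent $\mu$-random points. By (4), two given members of $\mathcal C$ give functions that agree on all $m$ points with probability less than $(1-\frac1{20})^m$. The expected number of pairs whose functions agree on all $m$ points is therefore less than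
$$\frac{M^2}2\Big(1-\frac1{20}\Big)^m\le\frac{M^2}2e^{-m/20}.$$
We have $40\ln M=15(\ln2)nk<10.4\,nk<m$, so $e^{-m/20}<M^{-2}$ and the expectation is less than $\frac12$. Some outcome has no such pair. So there is a set $Q$ with $|Q|\le m$ on which $\{f_a:a\in\mathcal C\}$ has $M$ distinct restrictions.

**Step 5: convert many functions on few points into a shattered set.** Let $v=nk/32$, an integer. Here $m/v=352$, so by (1)
$$\sum_{i\le v}\binom{|Q|}i\le\sum_{i\le v}\binom mi\le\Big(\frac{em}v\Big)^v=(352e)^v<2^{10v}=2^{5nk/16}<2^{3nk/8}=M,$$
since $352e<957<1024$. By the Sauer–Shelah lemma some subset of $Q$ of size more than $v$ is shattered by $\{f_a:a\in\mathcal C\}$; call it $Q'$. $\square$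

## 7. Selector inputs: $L$ independent tuples in one net

By (2), the function $f_a$ is computed by $2n$ comparators and an output gate, but that net has about $2n\cdot16k$ weights and shatters only about $nk/32$ points by Lemma 5. We gain the logarithm by reusing the comparators: the stored number $A$ becomes a linear function of further inputs $y$, so that each new input $y_l$ costs $2n$ weights and brings a whole new tuple $a^{(l)}$ with $nk/32$ new points.

**Proposition 6.** Let $k\ge16$, $n=2^{k-3}$, $L\ge1$, $h\ge2n$, $d=L+16k$. Then $\mathrm{VCdim}(\mathcal F_{d,h})\ge L\,nk/32$.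

*Proof.* Write inputs as $(y,x)\in\{0,1\}^L\times\{0,1\}^{16k}$. With $Q'$ from Lemma 5 and unit vectors $e_1,\dots,e_L$, let
$$T=\{(e_l,x):1\le l\le L,\ x\in Q'\},\qquad|T|\ge L\,nk/32.$$
We show that $T$ is shattered. Let $f:T\to\{0,1\}$.

**Step 1: choose one tuple per selector.** By Lemma 5, for each $l$ there is $a^{(l)}\in A$ with $f_{a^{(l)}}(x)=f(e_l,x)$ for all $x\in Q'$. The choices for different $l$ are independent.

**Step 2: encode words as integers.** Enumerate $J_i=\{j_{i,0},\dots,j_{i,k-1}\}$ and put
$$c_i(x)=\sum_{t=0}^{k-1}2^tx_{j_{i,t}},\qquad A_i^{(l)}=\sum_{t=0}^{k-1}2^ta_i^{(l)}(j_{i,t}).$$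
The first is linear in $x$, and $x|_{J_i}=a_i^{(l)}$ if and only if $c_i(x)=A_i^{(l)}$.

**Step 3: the hidden layer.** Use the $2n$ hidden gates
$$g_i^\pm(y,x)=\mathrm{sgn}\Big(\sum_{l=1}^LA_i^{(l)}y_l-c_i(x)\pm\tfrac12\Big),\qquad i=1,\dots,n.$$
On $(e_l,x)$ the sum over selectors is just $A_i^{(l)}$, so $g_i^+=[c_i(x)\le A_i^{(l)}]$ and $g_i^-=[c_i(x)\le A_i^{(l)}-1]$. Hence
$$g_i^+-g_i^-=[c_i(x)=A_i^{(l)}]=[x\in E_i(a_i^{(l)})].$$

**Step 4: the output gate takes the union.** Let the output gate be $\mathrm{sgn}\big(\sum_i(g_i^+-g_i^-)-\frac12\big)$, with weight $0$ on any further hidden gates, whose own weights are arbitrary. On $(e_l,x)\in T$ the sum counts the $i$ with $x\in E_i(a_i^{(l)})$. So the output is $1$ exactly when $x\in F_{a^{(l)}}$, that is, the output is $f_{a^{(l)}}(x)=f(e_l,x)$. $\square$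

On $T$ the arguments of all the gates used are half-odd integers, hence nonzero. Only the weights $A_i^{(l)}$ depend on $f$. The weights specified in the construction are integer multiples of $\frac12$ of absolute value at most $2^k=8n$.

## 8. Proof of Theorem 2: balancing selectors and data, then every $w$

**Step 1: the nets with $w_k$ weights.** The $x$-part costs $16k$ inputs; give the selectors the same number. Take $L=16k$, $d=32k$, $h=2n=2^{k-2}$. Then $w_k=2^{k-2}(32k+2)+1\le33k\,2^{k-2}$, because $(k-2)2^{k-2}\ge1$. Proposition 6 gives VC-dimension at least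
$$16k\cdot2^{k-3}\cdot\frac k{32}=2^{k-4}k^2=\frac{33k\,2^{k-2}\cdot k}{132}\ge\frac{w_kk}{132}.$$

**Step 2: express $k$ through $w_k$.** We have $\log_2w_k\le k-2+\log_2(33k)\le2k$ for $k\ge16$. Indeed $33k\le2^{k+2}$ holds at $k=16$, and on passing to $k+1$ the right side doubles while the left grows by a factor less than $2$. So $k\ge\frac12\log_2w_k$, and the bound is at least $\frac1{264}w_k\log_2w_k$.

**Step 3: fill the gaps between the $w_k$.** Let $w\ge w_{16}$ be an integer and choose $k\ge16$ with $w_k\le w<w_{k+1}$. Since $2(32k+34)\le3(32k+2)$, which says $62\le32k$, we get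
$$w_{k+1}=2^{k-2}\cdot2(32k+34)+1\le3\cdot2^{k-2}(32k+2)+1\le3w_k,$$
so $w<3w_k$. Also $\log_2w\le k-2+\log_2(99k)\le2k$ for $k\ge16$, by the same comparison: $99\cdot16=1584\le2^{18}$. Add $w-w_k$ new input nodes to $\mathcal F_{32k,2^{k-2}}$, each with a single edge into the first hidden gate. Each adds one weight, and the depth stays $2$. Extending the points of the shattered set by $0$ in the new inputs keeps it shattered. So this net with exactly $w$ weights has VC-dimension at least
$$\frac{w_kk}{132}\ge\frac w3\cdot\frac{\log_2w}2\cdot\frac1{132}=\frac{w\log_2w}{792}.$$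
For any fixed $c$ this exceeds $cw$ once $w$ is large. $\blacksquare$

## 9. Proof of Theorem 3: fixed depth, and fully connected nets with $O(\log h)$ inputs

The upper bound in part 1 was proved in Section 3.

**Part 1, lower bound for fixed depth $D\ge2$.** The aim is to lengthen the net without changing its functions. Take the net of Theorem 2 with $w'=w-2(D-2)$ weights, for $w$ large enough that $w'\ge w_{16}$, and append to its output a chain of $D-2$ one-input gates, each set to the identity $\mathrm{sgn}(y-\frac12)$ on $\{0,1\}$. Each such gate adds $2$ weights and one unit of depth, so the result has depth $D$ and $w$ weights, and the same set is shattered. If also $w\ge4(D-2)$, then $w'\ge w/2$, and $\log_2(w/2)\ge\frac12\log_2w$ as $w\ge4$. So the VC-dimension is at least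
$$\frac1{792}\,w'\log_2w'\ge\frac1{792}\cdot\frac w2\cdot\frac{\log_2w}2,$$
which is $\Omega(w\log w)$. A net of depth at least $2$ has $N\ge2$ gates, so the upper bound applies, and the maximum is $\Theta(w\log w)$.

**Part 2, lower bound.** The aim is to fit Proposition 6 into given $d$ and $h$. Let $k=\lfloor\log_2h\rfloor+2\ge16$ and $n=2^{k-3}$. Then $2n=2^{\lfloor\log_2h\rfloor}$ satisfies $h/2<2n\le h$, so $n>h/4$. Since $\log_2h\ge14$, we have $2\le\frac17\log_2h$, and
$$16k\le16(\log_2h+2)\le16\cdot\tfrac87\log_2h<18.5\log_2h\le\tfrac d2.$$
So $L:=d-16k\ge d/2$. Also $k>\log_2h$. Proposition 6 gives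
$$\mathrm{VCdim}(\mathcal F_{d,h})\ge\frac{L\,nk}{32}\ge\frac d2\cdot\frac h4\cdot\frac{\log_2h}{32}=\frac{d\,h\log_2h}{256}.$$

**Part 2, upper bound.** Apply Part 1 with $w=(d+2)h+1\le(d+3)h$ and $N=h+1$ to get
$$\mathrm{VCdim}(\mathcal F_{d,h})\le2(d+3)h\log_2(e(h+1)).$$
Since $\log_2h\ge14$ and $d\ge37\cdot14=518$, we have $d+3\le1.01\,d$ and $\log_2(e(h+1))\le\log_2h+1.45\le1.11\log_2h$. As $2\cdot1.01\cdot1.11<2.3$, the bound is at most $2.3\,dh\log_2h\le3\,dh\log_2h$.

**Part 2, necessity of $d=\Omega(\log h)$.** Since the domain has $2^d$ points, a lower bound $c\,dh\log_2h\le\mathrm{VCdim}(\mathcal F_{d,h})$ with a constant $c>0$ forces $2^d\ge c\,dh\log_2h$. As soon as $\log_2h\ge1/c$, this gives $2^d\ge h$, that is, $d\ge\log_2h$. So the hypothesis $d\ge37\log_2h$ is optimal up to the factor $37$. $\blacksquare$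

Together with Proposition 1, superlinear VC-dimension for boolean inputs occurs precisely for depth at least $2$, and it is attained by fully connected nets with $h$ hidden gates and as few as $O(\log h)$ inputs. The optimal constant in front of $w\log_2w$ is not determined by these arguments.
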